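\title{C.c.c.\ forcing that adds a real destroys the Open Coloring Axiom}

\begin{abstract}
We prove that, over a model $V$ of the Open Coloring Axiom, every c.c.c.\ poset that adds a new real forces the axiom to fail. To each real $c$ of the extension we attach an explicit open graph $\Gamma_c$ on $(2^\omega\cap V)\times 2^\omega$. This graph is never countably chromatic, and it has an uncountable complete subgraph exactly when $c$ belongs to $V$. The axiom is used in the ground model only for graphs defined by the first coordinate at which two binary sequences differ. If $\mathrm{MA}_{\aleph_1}$ also holds, then every atomless c.c.c.\ poset forces the axiom to fail.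
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{graph} on a set $X$ is a set $G\subseteq[X]^2$ of unordered pairs of distinct points. A set $Y\subseteq X$ is \emph{$G$-independent} if $[Y]^2\cap G=\emptyset$, and it is a \emph{complete subgraph} of $G$ if $[Y]^2\subseteq G$. The graph $G$ is \emph{countably chromatic} if $X$ is a union of countably many $G$-independent sets. If $X$ is a separable metric space, then $G$ is \emph{open} if $\{(x,y)\in X^2:\{x,y\}\in G\}$ is an open subset of $X^2$; in other words, an edge survives small perturbations of its endpoints. The \emph{Open Coloring Axiom} (OCA), in Todor\v{c}evi\'c's formulation, is the following statement.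
\begin{quote}
Every open graph on a separable metric space is either countably chromatic or has an uncountable complete subgraph.
\end{quote}
A complete subgraph meets an independent set in at most one point, so the two alternatives exclude each other. Thus OCA says that, for open graphs, the obvious obstruction to a countable coloring is the only one.

How does OCA behave when the universe $V$ is extended by forcing with a c.c.c.\ poset $Q$, that is, a poset without uncountable antichains? The open graphs of $V$ cause no trouble: a countable coloring remains a countable coloring, and an uncountable complete subgraph remains uncountable because $Q$ preserves $\omega_1$. On the other hand, an open graph on a given separable metric space is determined by a set of pairs of basic open sets, hence by a real, so a new real can define a new open graph on an old space. Say that $Q$ \emph{adds a new real} if every condition of $Q$ forces that some element of $2^\omega$ is not in $V$, and that $Q$ \emph{forces} a statement if every condition does. The following question is posed in \cite{remarks}.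
\begin{quote}
\textbf{Question.} Assume OCA. If $Q$ is a c.c.c.\ poset that adds a new real, does $Q$ force that OCA fails?
\end{quote}
For Cohen forcing the answer is yes, by a short argument given in Section~\ref{sec:cohen}. In general one might expect a way out: add a real, and then repair the damage by a further c.c.c.\ poset $\dot R$ that colors the offending graphs or gives them uncountable complete subgraphs. The iteration $Q*\dot R$ is again c.c.c.\ and adds a new real, so a positive answer must produce a failure of OCA that no such repair can remove, and it must do so from a real about which nothing is known except that it is new.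

The answer is yes, and only a small part of OCA is needed in the ground model. For $x\neq y$ in $2^\omega$ let
\[
\Delta(x,y)=\min\{n: x(n)\neq y(n)\},
\]
and give $2^\omega$ the metric $2^{-\Delta(x,y)}$. For $A\subseteq\omega$ let $K_A$ be the graph on $2^\omega$ in which $x\ne y$ are adjacent if and only if $\Delta(x,y)\in A$. If $x',y'$ agree with $x,y$ respectively on the first $\Delta(x,y)+1$ coordinates, then $\Delta(x',y')=\Delta(x,y)$; so $K_A$ is open, and so is its restriction $K_A\cap[Y]^2$ to any $Y\subseteq 2^\omega$. Let $\mathrm{OCA}_\Delta$ be OCA restricted to the graphs $K_A\cap[Y]^2$ on $Y$, for $A\subseteq\omega$ and $Y\subseteq2^\omega$.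

\begin{theorem}\label{thm:main}
Assume $\mathrm{OCA}$, or just $\mathrm{OCA}_\Delta$. If $Q$ is a c.c.c.\ poset that adds a new real, then $Q$ forces $\neg\mathrm{OCA}$.
\end{theorem}

Section~\ref{sec:delta} collects three facts about $\Delta$, and Section~\ref{sec:cohen} uses them to treat Cohen forcing. Section~\ref{sec:graph} isolates the two features of Cohen forcing that are lost in general, defines the graph $\Gamma_c$ that replaces them, and reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:graph}, which is proved in Section~\ref{sec:proof}. Section~\ref{sec:cons} derives a description of the ground-model reals, a local form of the theorem and a version for atomless posets. Section~\ref{sec:hyp} reviews the hypotheses.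

\section{Splitting levels in the Cantor space}\label{sec:delta}

For $t\in2^{<\omega}$ we write $|t|$ for its length, $t^\frown i$ for its extension by the digit $i$, and $[t]=\{x\in2^\omega:t\subset x\}$; for $x\in 2^\omega$, $x{\restriction}n$ is the initial segment of length $n$. For $Y\subseteq2^\omega$ let
\[
\Delta[Y]=\{\Delta(x,y):x,y\in Y,\ x\ne y\}
\]
be the set of levels at which members of $Y$ split. Then $Y$ is a complete subgraph of $K_A$ if and only if $\Delta[Y]\subseteq A$, and $Y$ is $K_A$-independent if and only if $\Delta[Y]\cap A=\emptyset$.

\begin{lemma}\label{lem:delta}
\begin{itemize}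
\item[(i)] If $Y\subseteq2^\omega$ is infinite, then $\Delta[Y]$ is infinite.
\item[(ii)] If $2^\omega=\bigcup_{n}Y_n$, then $\Delta[Y_n]$ is cofinite in $\omega$ for some $n$.
\item[(iii)] If $D\subseteq\omega$ is infinite, then the set $P_D$ of all $x\in2^\omega$ with $x(n)=0$ for $n\notin D$ is uncountable, and $\Delta[P_D]\subseteq D$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If all elements of $\Delta[Y]$ are below $m$, then $y\mapsto y{\restriction}m$ is injective on $Y$, so $|Y|\le2^m$.

(ii) By the Baire category theorem, the complete metric space $2^\omega$ is not a countable union of nowhere dense sets. So there are $n$ and $t\in 2^{<\omega}$ such that $Y_n$ meets $[u]$ for every $u\supseteq t$. Given $d\ge|t|$, take $u\supseteq t$ of length $d$, and take $y\in Y_n\cap[u^\frown0]$ and $y'\in Y_n\cap[u^\frown1]$. Then $\Delta(y,y')=d$.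

(iii) Restriction to $D$ is a bijection of $P_D$ with $2^D$, and two members of $P_D$ differ only at coordinates in $D$.
\end{proof}

\begin{example}\label{ex:whole}
On the whole space $2^\omega$ the dichotomy for $K_A$ holds in ZFC and only asks whether $A$ is finite. If all elements of $A$ are below $m$, the sets $[t]$ with $|t|=m$ are independent and cover $2^\omega$. If $A$ is infinite, $P_A$ is an uncountable complete subgraph. The content of $\mathrm{OCA}_\Delta$ lies in the arbitrary subsets $Y\subseteq2^\omega$. In a forcing extension the natural subset to try is the set of ground-model reals.
\end{example}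

\section{Forcing conventions and the case of a Cohen real}\label{sec:cohen}

In a poset $Q$, $q\le p$ means that $q$ is stronger than $p$. Conditions $p,q$ are \emph{compatible} if they have a common extension, and $p\perp q$ means that they are not. An \emph{antichain} is a set of pairwise incompatible conditions. We argue with generic filters $G$ and extensions $V[G]$ in the usual way, omit the check on names for ground-model sets, and use the following textbook facts.
\begin{itemize}
\item[(F1)] The relation $p\Vdash\varphi$ is definable in $V$; it holds if and only if $\varphi$ is true in $V[G]$ for every generic $G\ni p$; and $\varphi$ is true in $V[G]$ if and only if some $p\in G$ forces it. If $p$ does not force $\varphi$, then some $q\le p$ forces $\neg\varphi$. Compatible conditions lie in a common generic filter.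
\item[(F2)] If $p\Vdash\exists v\,\varphi(v)$, there is a name $\dot a$ with $p\Vdash\varphi(\dot a)$. If $p\Vdash\dot a\in V$, there are $q\le p$ and $b\in V$ with $q\Vdash\dot a=b$; we say that $q$ \emph{decides} $\dot a$.
\item[(F3)] If $Q$ is c.c.c., then $Q$ preserves $\omega_1$, so every uncountable set of $V$ is uncountable in $V[G]$.
\end{itemize}
From now on $X$ denotes $2^\omega$ as computed in $V$, so that $X=2^\omega\cap V$ in $V[G]$.

\begin{example}\label{ex:cohen}
Let $Q=2^{<\omega}$ with $q\le p$ if and only if $q\supseteq p$. Let $c=\bigcup G$ be the Cohen real and $A=\{n:c(n)=1\}$. We show, assuming nothing about $V$, that $K_A\cap[X]^2$ violates OCA in $V[G]$. If $D\in V$ is an infinite subset of $\omega$, then no condition $p$ forces $D\subseteq\dot A$ or $D\cap\dot A=\emptyset$: take $d\in D$ with $d\ge|p|$ and extend $p$ by the value $0$, or $1$, at $d$.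

\emph{Complete subgraphs.} Suppose $q$ forces that $\dot H\subseteq X$ is uncountable and complete. In $V$ let $Y_p=\{x\in X:p\Vdash x\in\dot H\}$ for $p\le q$. The condition $q$ forces that $\dot H$ is covered by these countably many sets, so some $Y_p$ is infinite. Then $\Delta[Y_p]\in V$ is infinite by Lemma~\ref{lem:delta}(i), and $p\Vdash\Delta[Y_p]\subseteq\dot A$, which is impossible.

\emph{Colorings.} Suppose $q$ forces that $X=\bigcup_n\dot H_n$ with each $\dot H_n$ independent. In $V$ the countably many sets $Y_{p,n}=\{x\in X:p\Vdash x\in\dot H_n\}$, for $p\le q$ and $n\in\omega$, cover $2^\omega$. By Lemma~\ref{lem:delta}(ii) in $V$, some $\Delta[Y_{p,n}]$ is cofinite, and $p\Vdash\Delta[Y_{p,n}]\cap\dot A=\emptyset$, which is impossible.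
\end{example}

Both halves follow one pattern: a set in the extension is traced back to a large set in $V$, whose splitting levels form an infinite ground-model set that $A$ neither contains nor avoids.

\section{From Cohen forcing to c.c.c.\ forcing: the graph $\Gamma_c$}\label{sec:graph}

Example~\ref{ex:cohen} used two features of Cohen forcing. The first is that $Q$ is countable, so that one condition speaks about many points $x$ at once. In a c.c.c.\ poset each $x$ may need its own condition $p_x$, and we learn something about a pair $x,y$ only when $p_x$ and $p_y$ are compatible. The next lemma replaces countability. It is the only place where $\mathrm{OCA}_\Delta$ is used.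

\begin{lemma}\label{lem:transfer}
Assume $\mathrm{OCA}_\Delta$. Let $Q$ be c.c.c., $Y\subseteq2^\omega$, $B\subseteq\omega$, and let $x\mapsto p_x$ be a map from $Y$ to $Q$ such that $p_x\perp p_y$ whenever $x\ne y$ are in $Y$ and $\Delta(x,y)\in B$. Then $Y$ is a union of countably many $K_B$-independent sets.
\end{lemma}

\begin{proof}
If $J\subseteq Y$ is a complete subgraph of $K_B$, then $p_x\perp p_y$ for all $x\ne y$ in $J$. In particular $x\mapsto p_x$ is injective on $J$ and its image is an antichain, so $J$ is countable. By $\mathrm{OCA}_\Delta$, the graph $K_B\cap[Y]^2$ is countably chromatic.
\end{proof}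

The second feature is that the Cohen set $A$ splits every infinite set of $V$. An arbitrary new real need not do this, and the two halves of the argument now pull in opposite directions. Consider $K_A\cap[X]^2$ for a set $A\in V[G]$. To exclude uncountable complete subgraphs, $A$ must contain no infinite set $D\in V$, since otherwise $P_D\cap V$ is one. To exclude a coloring $X=\bigcup_n H_n$, we choose $p_x\Vdash x\in\dot H_{n_x}$, and compatible conditions $p_x,p_y$ with $n_x=n_y$ give $\Delta(x,y)\notin A$ in some extension. To feed this into Lemma~\ref{lem:transfer} in $V$ and then contradict Lemma~\ref{lem:delta}(ii), we want an infinite set $B\in V$ with $p_x\Vdash B\subseteq\dot A$. So one half forbids what the other half asks for.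

To resolve the conflict, fix in $V$ a partition $\langle A_s:s\in2^{<\omega}\rangle$ of $\omega$ into infinite sets; for instance, pull back the sets $\{s\}\times\omega$ along a bijection of $\omega$ with $2^{<\omega}\times\omega$. A real $c$ selects the blocks $A_{c\restriction0},A_{c\restriction1},\dots$ along its branch. Each block is an infinite ground-model set, known to any condition that decides enough of $c$; this suits the coloring half. For the other half, suppose that $D\in V$ is contained in $\bigcup_lA_{c\restriction l}$ and meets infinitely many of these blocks. Then $c=\bigcup\{s:D\cap A_s\neq\emptyset\}\in V$. So if $c$ is new, a ground-model subset of $\bigcup_lA_{c\restriction l}$ lies inside finitely many blocks. What we need is a device by which an uncountable complete subgraph loses the use of any given finite number of blocks, while a coloring still has to respect one entire block. A second coordinate does this.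

\begin{definition}\label{def:gamma}
In $V[G]$ let $Z=X\times2^\omega$, where the second factor is computed in $V[G]$. For $c\in2^\omega$ let $\Gamma_c$ be the graph on $Z$ in which $(x,f)$ and $(y,g)$ are adjacent if and only if $x\ne y$ and there is $l\in\omega$ with
\[
\Delta(x,y)\in A_{c\restriction l}\qquad\text{and}\qquad f{\restriction}l\neq g{\restriction}l .
\]
\end{definition}

Thus the block $A_{c\restriction l}$ is switched on for a pair of points when their second coordinates differ below $l$. If $f(0)\neq g(0)$, all blocks $A_{c\restriction l}$ with $l\ge1$ produce edges; if $f$ and $g$ first differ at coordinate $m$, only those with $l>m$ do; if $f=g$, none does. A complete subgraph has at most one point $(x,f)$ over each $x$, so uncountably many of its points share a long initial segment of $f$, which switches off the first blocks. A coloring has to color all points over $x$, so two of them get the same color, and they differ below some $l$.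

The space $Z$ is a subspace of $2^\omega\times2^\omega$, hence separable metric. The graph $\Gamma_c$ is open: if $l$ witnesses that $(x,f)$ and $(y,g)$ are adjacent and $d=\Delta(x,y)$, then $l$ also witnesses adjacency for any $(x',f'),(y',g')\in Z$ such that $x',y'$ agree with $x,y$ on the first $d+1$ coordinates and $f',g'$ agree with $f,g$ on the first $l$ coordinates.

\begin{theorem}\label{thm:graph}
Assume $\mathrm{OCA}_\Delta$ in $V$. Let $Q$ be c.c.c., $p\in Q$, and $p\Vdash\dot c\in2^\omega$.
\begin{itemize}
\item[(a)] $p$ forces that $\Gamma_{\dot c}$ is not countably chromatic.
\item[(b)] If $p\Vdash\dot c\notin V$, then $p$ forces that $\Gamma_{\dot c}$ has no uncountable complete subgraph.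
\item[(c)] If $p\Vdash\dot c\in V$, then $p$ forces that $\Gamma_{\dot c}$ has an uncountable complete subgraph.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:graph}]
Let $p\in Q$ be arbitrary. Since $p$ forces that there is a new real, (F2) gives a name $\dot c$ with $p\Vdash\dot c\in2^\omega\setminus V$. By (a) and (b), $p$ forces that the open graph $\Gamma_{\dot c}$ satisfies neither alternative of OCA.
\end{proof}

\section{Proof of Theorem~\ref{thm:graph}}\label{sec:proof}

\subsection*{Part (a): no countable coloring}
Suppose that (a) fails. By (F1) and (F2) there are $q\le p$ and names $\dot H_n$ such that $q$ forces that $Z=\bigcup_n\dot H_n$ and that every $\dot H_n$ is $\Gamma_{\dot c}$-independent. The plan is to read off, in $V$, a cover of $2^\omega$ by countably many sets, each independent for some $K_{A_s}$.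

Fix $x\in X$. In an extension by a generic filter containing $q$, the countably many sets $\{f:(x,f)\in H_n\}$ cover the uncountable set $2^\omega$, so one of them has two distinct elements, and these differ below some $l$. Hence in $V$ we can choose $p_x\le q$, $n_x\in\omega$ and $s_x\in2^{<\omega}$ such that $p_x$ forces
\begin{equation}\label{eq:two}
s_x\subset\dot c,\ \text{ and there are }f,f'\text{ with }(x,f),(x,f')\in\dot H_{n_x}\text{ and }f{\restriction}|s_x|\ne f'{\restriction}|s_x|.
\end{equation}
(First decide $n_x$ and $l$, then decide $\dot c{\restriction}l$ as $s_x$.) For $n\in\omega$ and $s\in2^{<\omega}$ let $X_{n,s}=\{x\in X:n_x=n,\ s_x=s\}$. These countably many sets belong to $V$ and cover $X$.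

\medskip\noindent\emph{Claim 1. If $x\neq y$ are in $X_{n,s}$ and $\Delta(x,y)\in A_s$, then $p_x\perp p_y$.}

Suppose that $p_x$ and $p_y$ are compatible, and work in an extension by a generic filter containing both. Put $l=|s|$, so that $c{\restriction}l=s$ and $\Delta(x,y)\in A_{c\restriction l}$. By \eqref{eq:two} for $x$ there are $f,f'$ with $(x,f),(x,f')\in H_n$ and $f{\restriction}l\ne f'{\restriction}l$. By \eqref{eq:two} for $y$ there is $g$ with $(y,g)\in H_n$. The string $g{\restriction}l$ differs from at least one of $f{\restriction}l$ and $f'{\restriction}l$, say from $f{\restriction}l$. Then $(x,f)$ and $(y,g)$ are adjacent members of $H_n$, contradicting independence. This proves the claim.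

\medskip
By Claim~1 and Lemma~\ref{lem:transfer}, each $X_{n,s}$ is in $V$ a union of countably many $K_{A_s}$-independent sets. So in $V$ we have $2^\omega=\bigcup_kY_k$ with $\Delta[Y_k]\cap A_{s_k}=\emptyset$ for some $s_k$. By Lemma~\ref{lem:delta}(ii), some $\Delta[Y_k]$ is cofinite, and therefore meets the infinite set $A_{s_k}$. This is a contradiction.

\subsection*{Part (b): no uncountable complete subgraph when $c$ is new}
Suppose that $q\le p$ forces that $\dot H\subseteq Z$ is an uncountable complete subgraph of $\Gamma_{\dot c}$. Adjacent points have different first coordinates, so $q$ forces that $\dot H$ is the graph of a function $\dot F$ whose domain is an uncountable subset of $X$. Work in $V$ and let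
\[
I=\{x\in X:\text{some }q'\le q\text{ forces }x\in\operatorname{dom}\dot F\}.
\]
Then $q\Vdash\operatorname{dom}\dot F\subseteq I$ by (F1), so $I$ is uncountable. For $x\in I$ choose $q_x\le q$ forcing $x\in\operatorname{dom}\dot F$.

In Example~\ref{ex:cohen} one condition would have forced an infinite ground-model set of splitting levels to produce edges. Here no single condition is available, and compatibility of $q_x$ and $q_y$ tells us only that $\Delta(x,y)$ lies in a block along some possible value of $\dot c$. The remedy is to use that $\dot c$ is new, so that each $q_x$ leaves it undecided: we extend $q_x$ in two ways that send $\dot c$ in opposite directions, and so confine $\Delta(x,y)$ to one of two disjoint ground-model sets.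

Fix $x\in I$. The strings $r$ with $q_x\Vdash r\subset\dot c$ form a chain under inclusion that contains the empty string. If their lengths were unbounded, their union would be an element of $X$ that $q_x$ forces to equal $\dot c$, contrary to $q_x\Vdash\dot c\notin V$. So there is a longest such string $r_x$. For $i\in\{0,1\}$ the condition $q_x$ does not force $r_x{}^\frown(1-i)\subset\dot c$, so by (F1) some $q^i_x\le q_x$ forces $r_x{}^\frown i\subset\dot c$. Extending $q_x^i$ further, we may assume that it decides $\dot F(x){\restriction}|r_x|$, say as $\tau_x^i$; this is the step that will switch off the blocks $A_s$ with $s\subseteq r_x$. There are only countably many triples $(r_x,\tau_x^0,\tau_x^1)$, so there are an uncountable $I'\subseteq I$ and strings $r,\tau^0,\tau^1$ with $(r_x,\tau_x^0,\tau_x^1)=(r,\tau^0,\tau^1)$ for all $x\in I'$. For $i\in\{0,1\}$ let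
\[
B_i=\bigcup\{A_s:s\supseteq r^\frown i\}.
\]
No $s$ extends both $r^\frown0$ and $r^\frown1$, and the blocks are pairwise disjoint, so $B_0\cap B_1=\emptyset$.

\medskip\noindent\emph{Claim 2. Let $x\ne y$ be in $I'$ and $i\in\{0,1\}$. If $\Delta(x,y)\notin B_i$, then $q^i_x\perp q^i_y$.}

Suppose that $q_x^i$ and $q_y^i$ are compatible, and work in an extension by a generic filter containing both. The points $(x,F(x))$ and $(y,F(y))$ are distinct members of $H$, hence adjacent. So there is $l$ with $\Delta(x,y)\in A_{c\restriction l}$ and $F(x){\restriction}l\ne F(y){\restriction}l$. Both $F(x)$ and $F(y)$ extend $\tau^i$, which has length $|r|$, so $l>|r|$. Since $r^\frown i\subset c$, we get $c{\restriction}l\supseteq r^\frown i$, and so $\Delta(x,y)\in B_i$. This proves the claim.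

\medskip
If $x\ne y$ are in $I'$ and $\Delta(x,y)\in B_0$, then $\Delta(x,y)\notin B_1$, so $q^1_x\perp q^1_y$ by Claim~2 with $i=1$. Lemma~\ref{lem:transfer}, applied to $B_0$ and the map $x\mapsto q_x^1$, shows that $I'$ is a union of countably many $K_{B_0}$-independent sets. One of them, $J$, is uncountable. For $x\ne y$ in $J$ we have $\Delta(x,y)\notin B_0$, so $q^0_x\perp q^0_y$ by Claim~2 with $i=0$. Thus $\{q_x^0:x\in J\}$ is an uncountable antichain, a contradiction.

\subsection*{Part (c): an uncountable complete subgraph when $c$ is old}
Let $G\ni p$ be generic and let $c\in V$ be the value of $\dot c$. Now $V$ can choose one level from each block along $c$. In $V$, since the blocks are infinite, pick $d_0<d_1<\cdots$ with $d_i\in A_{c\restriction(i+1)}$, and let $P$ be the set $P_D$ of Lemma~\ref{lem:delta}(iii) for $D=\{d_i:i\in\omega\}$, computed in $V$. For $x\in P$ define $f_x\in2^\omega$ by $f_x(i)=x(d_i)$. Let $x\ne y$ be in $P$. Then $\Delta(x,y)=d_i$ for some $i$, and $f_x(i)\neq f_y(i)$. With $l=i+1$ we have $\Delta(x,y)\in A_{c\restriction l}$ and $f_x{\restriction}l\ne f_y{\restriction}l$. So $\{(x,f_x):x\in P\}$ is a complete subgraph of $\Gamma_c$. The set $P$ is uncountable in $V$, hence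 in $V[G]$ by (F3). This completes the proof of Theorem~\ref{thm:graph}. \qed

\section{Consequences}\label{sec:cons}

The graphs $\Gamma_c$ recognize the ground-model reals. In particular $\Gamma_c$ is a counterexample to OCA for every new real $c$.

\begin{corollary}\label{cor:reals}
Assume $\mathrm{OCA}_\Delta$ in $V$, and let $G$ be generic for a c.c.c.\ poset. Then in $V[G]$ no $\Gamma_c$ is countably chromatic, and
\[
2^\omega\cap V=\{c\in2^\omega:\Gamma_c\text{ has an uncountable complete subgraph}\}.
\]
\end{corollary}

\begin{proof}
Let $c\in2^\omega\cap V[G]$ have name $\dot c$. By (F1) some $p\in G$ forces $\dot c\in2^\omega$ and forces whichever of $\dot c\in V$, $\dot c\notin V$ is true. Apply Theorem~\ref{thm:graph} to $p$.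
\end{proof}

Since Theorem~\ref{thm:graph} is stated below a condition, it also applies to posets that add reals only below some conditions.

\begin{corollary}\label{cor:local}
Assume $\mathrm{OCA}_\Delta$, let $Q$ be c.c.c.\ and $p\in Q$. If $p\Vdash\mathrm{OCA}$, then $p$ forces that there are no new reals, and in fact no new $\omega$-sequences of elements of $V$.
\end{corollary}

\begin{proof}
If $p$ does not force that all reals are in $V$, there are $q\le p$ and a name $\dot c$ with $q\Vdash\dot c\in2^\omega\setminus V$. By Theorem~\ref{thm:graph}(a),(b), $q\Vdash\neg\mathrm{OCA}$, contradicting $q\le p$.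

Now let $q\le p$ force that $\dot\sigma$ is a function from $\omega$ to $V$; we show $q\Vdash\dot\sigma\in V$. For each $n$ take a maximal antichain among the extensions of $q$ that decide $\dot\sigma(n)$. It is countable, and it is maximal below $q$ by (F2), so every generic filter containing $q$ meets it. Let $\{b_k:k\in\omega\}\in V$ list all values assigned to some $\dot\sigma(n)$ by a member of one of these antichains. In $V[G]$ with $q\in G$, the set $S=\{(n,k):\sigma(n)=b_k\}$ is a subset of $\omega\times\omega$, hence is coded by a real through a bijection in $V$, and so lies in $V$. For every $n$ there is $k$ with $(n,k)\in S$, and $\sigma(n)=b_k$ for any such $k$. Thus $\sigma\in V$.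
\end{proof}

A poset is \emph{atomless} if every condition has two incompatible extensions. Martin's Axiom $\mathrm{MA}_{\aleph_1}$ says that for every c.c.c.\ poset and every family of $\aleph_1$ dense subsets there is a filter (an upward closed set in which any two members have a common extension in the set) meeting all of them.

\begin{corollary}\label{cor:atomless}
Assume $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$. Then every atomless c.c.c.\ poset forces $\neg\mathrm{OCA}$.
\end{corollary}

\begin{proof}
Let $Q$ be atomless and c.c.c., and suppose that some $p$ forces OCA. We build $\omega_1$ successively finer maximal antichains below $p$, using Corollary~\ref{cor:local} to pass limit stages; $\mathrm{MA}_{\aleph_1}$ then gives a branch through them, and the conditions that split off the branch form an uncountable antichain. This is the argument that $\mathrm{MA}_{\aleph_1}$ excludes Suslin trees, carried out directly in $Q$.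

Write $q\le^*a$ if every extension of $q$ is compatible with $a$. Clearly $q\le a$ implies $q\le^*a$. If $q\Vdash a\in\dot G$, then $q\le^*a$, because a generic filter containing a given $r\le q$ also contains $a$. The relation is transitive: if $q\le^*a\le^*b$ and $r\le q$, take $r'\le r,a$; then $r'$, and hence $r$, is compatible with $b$.

Let $Q_p=\{q:q\le p\}$. By recursion on $\alpha<\omega_1$ we define maximal antichains $M_\alpha$ of $Q_p$ such that
\begin{itemize}
\item[(1)] every $a\in M_\alpha$ has at least two extensions in $M_{\alpha+1}$;
\item[(2)] if $\alpha<\beta$ and $b\in M_\beta$, then $b\le^*a$ for some $a\in M_\alpha$.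
\end{itemize}
Let $M_0=\{p\}$. Given $M_\alpha$, choose for each $a\in M_\alpha$ a maximal antichain $N_a$ below $a$ that contains two incompatible extensions of $a$, and let $M_{\alpha+1}=\bigcup_aN_a$. This is an antichain because distinct members of $M_\alpha$ are incompatible. It is maximal: any $q\le p$ has a common extension $r$ with some $a\in M_\alpha$, and $r$ is compatible with a member of $N_a$. Property (2) follows by transitivity of $\le^*$.

For a limit $\lambda<\omega_1$, let $E_\lambda$ be the set of $q\le p$ such that for every $\alpha<\lambda$ there is $a\in M_\alpha$ with $q\le^*a$. This set is dense in $Q_p$. Indeed, let $q\le p$ and let $G\ni q$ be generic. For each $\alpha<\lambda$, $G$ contains exactly one member $a_\alpha$ of $M_\alpha$. As $\lambda$ is countable in $V$, the sequence $\langle a_\alpha:\alpha<\lambda\rangle$ lies in $V$ by Corollary~\ref{cor:local}. By (F1) some $q'\in G$ with $q'\le q$ forces $a_\alpha\in\dot G$ for all $\alpha<\lambda$, and then $q'\in E_\lambda$. Let $M_\lambda$ be maximal among antichains contained in $E_\lambda$. It is maximal in $Q_p$, since any $q\le p$ has an extension in $E_\lambda$, which is compatible with a member of $M_\lambda$. Property (2) holds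 by the definition of $E_\lambda$.

For each $\alpha$, the set of $q\le p$ that extend a member of $M_\alpha$ is dense in $Q_p$. By $\mathrm{MA}_{\aleph_1}$ there is a filter $\mathcal F\subseteq Q_p$ meeting all these sets, so we can pick $b_\alpha\in M_\alpha\cap \mathcal F$. By (1) pick $e_\alpha\in M_{\alpha+1}$ with $e_\alpha\le b_\alpha$ and $e_\alpha\ne b_{\alpha+1}$; then $e_\alpha\perp b_{\alpha+1}$. Let $\alpha<\beta$. We have $b_\beta\le^*b_{\alpha+1}$. This is trivial if $\beta=\alpha+1$. Otherwise $b_\beta\le^*a$ for some $a\in M_{\alpha+1}$ by (2); a common extension of $b_\beta$ and $b_{\alpha+1}$ in $\mathcal F$ is compatible with $a$, so $a$ and $b_{\alpha+1}$ are compatible members of $M_{\alpha+1}$, and $a=b_{\alpha+1}$. If $r$ were a common extension of $e_\alpha$ and $e_\beta$, then $r\le b_\beta$, so $r$ would be compatible with $b_{\alpha+1}$, and so would $e_\alpha$. Hence $e_\alpha\perp e_\beta$, and $\{e_\alpha:\alpha<\omega_1\}$ is an uncountable antichain, a contradiction.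
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

\emph{The new real.} The one-point poset is c.c.c.\ and preserves OCA, so the hypothesis that $Q$ adds a new real cannot be dropped from Theorem~\ref{thm:main}, nor atomlessness from Corollary~\ref{cor:atomless}. In the proof of Theorem~\ref{thm:graph}, newness of $c$ enters only through the existence of the longest string $r_x$ in part (b), and part (c) shows that the conclusion of (b) is false when $c$ is old.

\emph{The chain condition.} It is used in Lemma~\ref{lem:transfer}, in the last line of part (b), and in part (c) through (F3). Parts (a) and (c) fail for a poset that makes $X$ countable: the fibers $\{x\}\times2^\omega$ are $\Gamma_c$-independent, so $\Gamma_c$ is then countably chromatic and all its complete subgraphs are countable.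

\emph{The axiom in the ground model.} Parts (a) and (b) apply Lemma~\ref{lem:transfer}, and hence $\mathrm{OCA}_\Delta$, to the ground-model sets $A_s$ and $B_0$. Part (c) does not use it.

\emph{The partition.} That the blocks are infinite is used at the end of part (a) and in part (c); that they are disjoint is used in part (b).

\emph{The second coordinate.} Theorem~\ref{thm:graph} also holds for the restriction $\Gamma'_c$ of $\Gamma_c$ to $X\times X$. The proof of (a) needs only that the second factor is uncountable, which holds for $X$ by (F3); (b) passes to restrictions; and the complete subgraph in (c) lies in $X\times X$. The graph $\Gamma'_c$ is the same set in $V[G]$ and in any further extension. Applying this version of the theorem to a c.c.c.\ iteration $Q*\dot R$, we see that for a new real $c\in V[G]$ the single graph $\Gamma'_c$ remains a counterexample to OCA in every c.c.c.\ extension of $V[G]$. This is the reason why the repair described in Section~\ref{sec:intro} cannot succeed.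

\begin{thebibliography}{9}

\bibitem{remarks}
\emph{Some Remarks On The Open Coloring Axiom},
\texttt{http://pi.math.cornell.edu/\textasciitilde justin/Ftp/OCA\_c2.pdf}.

\end{thebibliography}
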